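# The Payne–Pólya–Weinberger comparison fails on the whole sphere

Fix the lowest Dirichlet eigenvalue of a domain on the round sphere. How large can the second one be? In a hemisphere, no domain beats the geodesic ball. These notes show that, on the whole sphere, the ball is beaten for every small value of the first eigenvalue. We start with a class of domains for which a good bound on $\lambda_2$ takes only a few lines.

## 1. Antipodally symmetric domains satisfy $\lambda_2-\lambda_1<n$

Let $n\ge 2$ and let $\mathbb S^n\subset\mathbb R^{n+1}$ be the round unit sphere with coordinates $x=(x_1,\dots,x_{n+1})$. For an open set $\Omega\subset\mathbb S^n$ let $\lambda_1(\Omega)\le\lambda_2(\Omega)\le\cdots$ be the eigenvalues of the Dirichlet Laplacian $-\Delta$ on $\Omega$.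

**Definition.** $\Omega$ is *admissible* if it is open and connected and $\mathbb S^n\setminus\overline\Omega\neq\emptyset$.

For example, the open hemisphere $\{x_{n+1}>0\}$ is admissible, and so is $\mathbb S^n$ minus a small closed geodesic ball. The sphere minus a point is not admissible, because its closure is everything.

We use these textbook facts, where $R(v)=\int|\nabla v|^2/\int v^2$ is the Rayleigh quotient.

1. $H_0^1(\Omega)$ is the closure of $C_c^\infty(\Omega)$ in $H^1$. Extension by $0$ puts it inside $H^1(\mathbb S^n)$, which embeds compactly in $L^2$. By min–max, $\lambda_k(\Omega)$ is the minimum over $k$-dimensional subspaces of $H_0^1(\Omega)$ of the maximum of $R$. Hence $\lambda_k(\Omega)\ge\lambda_k(\Omega')$ if $\Omega\subset\Omega'$, and $\lambda_k(\Omega)\ge\lambda_k(\mathbb S^n)$.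
2. The eigenvalues of $\mathbb S^n$ are $k(k+n-1)$, $k\ge0$. The eigenfunctions are the restrictions of harmonic homogeneous polynomials of degree $k$. In particular $-\Delta x_i=nx_i$, and $\lambda_2(\Omega)\ge\lambda_2(\mathbb S^n)=n$ for every $\Omega$. Also $\sum x_i^2=1$. Since $\nabla x_i$ is the tangential part of $e_i$, we have $|\nabla x_i|^2=1-x_i^2$, so $\sum_i|\nabla x_i|^2=n$.
3. If $\Omega$ is connected, $\lambda_1(\Omega)$ is simple and has an eigenfunction $u>0$ in $\Omega$, the *ground state*; it satisfies $\int\nabla u\cdot\nabla\varphi=\lambda_1\int u\varphi$ for all $\varphi\in H^1_0(\Omega)$. If $\Omega$ is admissible, then $\lambda_1(\Omega)>0$: otherwise $\nabla u=0$ on $\mathbb S^n$, so $u$ is constant on $\mathbb S^n$, and it vanishes on the nonempty open set $\mathbb S^n\setminus\overline\Omega$.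
4. If $0\ne v\in H_0^1(\Omega)$ and $\int uv=0$, then $R(v)\ge\lambda_2(\Omega)$. If equality holds, $v$ is an eigenfunction for $\lambda_2$: expanding $v=\sum_{k\ge2}a_ku_k$ in eigenfunctions gives $\sum a_k^2(\lambda_k-\lambda_2)=0$, so only terms with $\lambda_k=\lambda_2$ occur.
5. A Lipschitz function $g$ on $\mathbb S^n$ that vanishes off $\Omega$ lies in $H_0^1(\Omega)$. Indeed $(g^\pm-\delta)_+$ is Lipschitz with support in the compact subset $\{g^\pm\ge\delta\}$ of $\Omega$, and as $\delta\to0$ it tends to $g^\pm$ in $H^1$.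

**Proposition 1.** If $\Omega$ is admissible and $\Omega=-\Omega$, then $\lambda_2(\Omega)-\lambda_1(\Omega)<n$.

*Proof.* Write $\lambda=\lambda_1(\Omega)$ and let $u>0$ be the ground state with $\int u^2=1$. The function $u(-x)$ is also a positive normalized ground state on $\Omega$, so $u(-x)=u(x)$ by simplicity. Hence $\int x_iu^2=0$, and each $x_iu\in H^1_0(\Omega)$ is orthogonal to $u$.

For a smooth function $P$, expanding both sides gives $|\nabla(Pu)|^2=\nabla u\cdot\nabla(P^2u)+|\nabla P|^2u^2$. Testing the equation of $u$ with $P^2u$, we get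
$$\int|\nabla(Pu)|^2=\lambda\int P^2u^2+\int|\nabla P|^2u^2.\tag{1}$$
Take $P=x_i$ and use fact 4: $(\lambda_2-\lambda)\int x_i^2u^2\le\int|\nabla x_i|^2u^2$. Sum over $i$. The left side becomes $\lambda_2-\lambda$ and the right side $n$. So $\lambda_2-\lambda\le n$.

Suppose equality holds. Then it holds for every $i$, so every $x_iu$ (nonzero, since $u>0$ in $\Omega$) attains the minimum of $R$ on $u^\perp$. By fact 4, $-\Delta(x_iu)=(\lambda+n)x_iu$ in $\Omega$. But the product rule gives $-\Delta(x_iu)=(\lambda+n)x_iu-2\nabla x_i\cdot\nabla u$. So $\nabla x_i\cdot\nabla u=0$ for all $i$. The vectors $\nabla x_i$ span every tangent space, so $u$ is constant on the connected set $\Omega$. Then $\lambda u=-\Delta u=0$, so $\lambda=0$, against fact 3. $\square$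

For instance, the belt $\{|x_3|<1/\sqrt3\}\subset\mathbb S^2$ has the positive Dirichlet eigenfunction $1-3x_3^2$, of eigenvalue $6$. So $\lambda_1=6$ and $6<\lambda_2<8$.

**What changes without symmetry.** Now $x_iu$ need not be orthogonal to $u$, and we must subtract a constant. Let $c=\int x\,u^2\in\mathbb R^{n+1}$ be the center of mass of $u^2$, with $\int u^2=1$. For a unit vector $e$ we have $x\cdot e<1$ almost everywhere, so $c\cdot e<1$, and therefore $|c|<1$. Put $P_i=x_i-c_i$. Then $\int P_iu\cdot u=0$, and (1) gives $(\lambda_2-\lambda_1)\int P_i^2u^2\le\int|\nabla x_i|^2u^2$. Since $\sum_i\int P_i^2u^2=1-|c|^2$, every admissible $\Omega$ satisfies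
$$\lambda_2(\Omega)-\lambda_1(\Omega)\le\frac n{1-|c|^2}.\tag{2}$$

The denominator is really needed. On the hemisphere $\{x_{n+1}>0\}$ the Dirichlet eigenfunctions are the harmonics odd in $x_{n+1}$: first $x_{n+1}$, then $x_ix_{n+1}$ with $i\le n$. So $\lambda_1=n$, $\lambda_2=2(n+1)$, and the gap is $n+2>n$. For $n=2$, where $x_3$ is uniformly distributed on $[0,1]$ over the hemisphere, $|c|=\int_0^1t^3dt/\int_0^1t^2dt=\frac34$, and (2) reads $4\le\frac{32}7$.

Two questions remain. Is the number $\lambda_1+n$ ever approached? And is it above or below what geodesic balls achieve?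

## 2. The ball comparison, and two theorems

The Payne–Pólya–Weinberger inequality, proved by Ashbaugh and Benguria, says: if $\Omega\subset\mathbb R^n$ is an open bounded domain and $S_1$ is a ball with $\lambda_1(S_1)=\lambda_1(\Omega)$, then $\lambda_2(\Omega)\le\lambda_2(S_1)$. They also showed that this remains valid for $\Omega$ contained in a hemisphere of $\mathbb S^n$, with $S_1$ a geodesic ball in $\mathbb S^n$. The article "Isoperimetric Inequalities For Eigenvalues Of The Laplacian And The Schrödinger Operator" (http://www.fis.puc.cl/%7Erbenguri/121.pdf) is the source of the problem considered here: prove or disprove that $\lambda_2(\Omega)\le\lambda_2(S_1)$ for every admissible $\Omega\subset\mathbb S^n$, in a hemisphere or not.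

Let $B_\Theta$ be a geodesic ball of radius $\Theta\in(0,\pi)$, and $\theta$ the distance to its center. Let $S_1(\lambda)$ be the geodesic ball with first eigenvalue $\lambda$; Section 3 shows that it exists for every $\lambda>0$ and is unique up to rotation. Put
$$\Lambda(\lambda)=\sup\{\lambda_2(\Omega):\ \Omega\text{ admissible},\ \lambda_1(\Omega)=\lambda\}.$$

**Theorem 2.** Let $n\ge2$.

(i) If $\lambda>0$ satisfies $\lambda_2(S_1(\lambda))<\lambda+n$, there is an admissible $\Omega$ with $\lambda_1(\Omega)=\lambda$ and $\lambda_2(\Omega)>\lambda_2(S_1(\lambda))$.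

(ii) There is $\lambda_0(n)>0$ with $\lambda_2(S_1(\lambda))<\lambda+n$ for all $\lambda\in(0,\lambda_0)$. More precisely, as $\lambda\to0$,
$$n\le\lambda_2(S_1(\lambda))\le n+C\lambda^{n/(n-2)}\ (n\ge3),\qquad 2\le\lambda_2(S_1(\lambda))\le2+Ce^{-c/\lambda}\ (n=2).$$

Hence the proposed inequality is false for every $n\ge2$ and every small value of $\lambda_1$. The counterexamples will be spheres minus finitely many disjoint closed geodesic balls.

**Theorem 3.** Let $n\ge2$.

(a) $\Lambda(\lambda)>n+\lambda$ for every $\lambda>0$. In particular the inequality fails for every $\lambda$ with $\lambda_2(S_1(\lambda))\le\lambda+n$.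

(b) For $0<\lambda\le n/8$: $\Lambda(\lambda)\le n+\lambda+\frac{15}n\lambda^2$. As $\lambda\to0$: $\Lambda(\lambda)\ge n+\lambda+a_n\lambda^2-O(\lambda^3)$ with $a_n=\frac{4n+6}{n(n+1)(n+2)(n+3)}$. Hence $\Lambda(\lambda)-\lambda_2(S_1(\lambda))=\lambda(1+o(1))$.

(c) If $\Omega=-\Omega$ is admissible, then $\lambda_2(\Omega)-\lambda_1(\Omega)<n$. The constant $n$ is sharp for every prescribed value $\lambda_1(\Omega)=\lambda>0$.

The exact set of $\lambda$ for which the inequality fails is not determined here. The criterion of Theorem 2(i) does not apply at $\lambda=n$: there $S_1$ is the hemisphere, with $\lambda_2=\lambda+n+2$.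

## 3. Large geodesic balls: $\lambda_2=n+o(\lambda_1)$

This section proves that $S_1(\lambda)$ is well defined and proves Theorem 2(ii). The first tool is a one-dimensional Poincaré inequality, used twice: for balls here and for small cells later.

**Lemma 4.** Let $0<\Theta<\pi$ and let $z$ be Lipschitz on $[0,\Theta]$ with $z(\Theta)=0$. Then
$$\int_0^\Theta z^2\sin^{n-1}\theta\,d\theta\le K(\Theta)\int_0^\Theta z'^2\sin^{n-1}\theta\,d\theta,\qquad K(\Theta)=\int_0^\Theta\sin^{1-n}s\Big(\int_0^s\sin^{n-1}t\,dt\Big)ds.$$
If $\Theta\le\pi/2$, then $K(\Theta)\le\Theta^2/2$.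

*Proof.* Since $z(\theta)=-\int_\theta^\Theta z'$, Cauchy–Schwarz gives $z(\theta)^2\le\int_0^\Theta z'^2\sin^{n-1}\cdot\int_\theta^\Theta\sin^{1-n}s\,ds$. Multiply by $\sin^{n-1}\theta$, integrate over $[0,\Theta]$, and exchange the order of integration. If $s\le\pi/2$, the sine increases on $[0,s]$, so $\int_0^s\sin^{n-1}\le s\sin^{n-1}s$ and $K(\Theta)\le\int_0^\Theta s\,ds$. $\square$

**Logarithmic cut-off.** For $0<\varepsilon<\rho\le1$ let $\zeta(s)=\log(s/\varepsilon)/\log(\rho/\varepsilon)$ on $[\varepsilon,\rho]$. It rises from $0$ to $1$, it is at least $\frac12$ on $[\sqrt{\varepsilon\rho},\rho]$, and since $s^{n-3}\le s^{-1}$ on $(0,1]$,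
$$\int_\varepsilon^\rho\zeta'^2\sin^{n-1}s\,ds\le\frac1{\log^2(\rho/\varepsilon)}\int_\varepsilon^\rho s^{n-3}ds\le\frac1{\log(\rho/\varepsilon)}.\tag{3}$$

**Distortion rule.** This will give three continuity statements. Let $\Phi:U\to U'$ be a homeomorphism between open subsets of $\mathbb S^n$, locally Lipschitz with locally Lipschitz inverse. Suppose that $U$ is, up to a null set, a finite union of open pieces, on each of which $\Phi$ has the form $(s,\omega)\mapsto(h(s),\omega)$ in polar coordinates about some point, $h$ increasing. Suppose the *stretch factors* $\alpha=h'(s)$ and $\beta=\sin h(s)/\sin s$ lie in $[(1+\sigma)^{-1},1+\sigma]$. If $v$ is Lipschitz with compact support in $U'$, then $v\circ\Phi$ is Lipschitz with compact support in $U$. The radial part of its gradient is $\alpha$ times that of $v$ at the image point, and the tangential part is $\beta$ times. The volume factor of $\Phi$ is $\alpha\beta^{n-1}\in[(1+\sigma)^{-n},(1+\sigma)^n]$. Therefore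
$$\int|\nabla(v\circ\Phi)|^2\le(1+\sigma)^{n+2}\int|\nabla v|^2,\qquad\int(v\circ\Phi)^2\ge(1+\sigma)^{-n}\int v^2,$$
and $R(v\circ\Phi)\le(1+\sigma)^{2n+2}R(v)$. Since $\Phi^{-1}$ has reciprocal stretch factors, the two values $\lambda_1(U)$, $\lambda_1(U')$ differ by a factor between $(1+\sigma)^{-(2n+2)}$ and $(1+\sigma)^{2n+2}$.

**Step 1: $\lambda_1(B_\Theta)$ decreases continuously and strictly from $+\infty$ to $0$ on $(0,\pi)$.** This makes $S_1(\lambda)$ well defined.

*Continuity.* With $\kappa=\Theta'/\Theta$, the map $\theta\mapsto\kappa\theta$ carries $B_\Theta$ onto $B_{\Theta'}$ and is bi-Lipschitz. Its stretch factors are $\kappa$ and $\sin(\kappa\theta)/\sin\theta$. The second, given the value $\kappa$ at $\theta=0$, is continuous in $(\kappa,\theta)$ for $\theta\in[0,\Theta]$ and equals $1$ at $\kappa=1$. So both tend to $1$ uniformly on $[0,\Theta]$ as $\Theta'\to\Theta$, and the distortion rule applies.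

*Strict decrease.* If $\Theta<\Theta'$, then $\lambda_1(B_\Theta)\ge\lambda_1(B_{\Theta'})$ by monotonicity. If they were equal, the ground state of $B_\Theta$ extended by $0$ would be a ground state of $B_{\Theta'}$, but it vanishes on an open set, against positivity.

*Limits.* By simplicity, the ground state is rotation invariant, hence a function $z(\theta)$. It is smooth inside the ball, and it solves an ODE that is regular at $\theta=\Theta$, with $z(\Theta)=0$. So $z$ is Lipschitz on $[0,\Theta]$, and Lemma 4 gives
$$\lambda_1(B_\Theta)\ge1/K(\Theta).\tag{4}$$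
Thus $\lambda_1(B_\Theta)\ge2/\Theta^2\to\infty$ as $\Theta\to0$. For $\Theta=\pi-\varepsilon$ take the trial function equal to $\zeta(\pi-\theta)$ for $\varepsilon\le\pi-\theta\le1$ (with $\rho=1$), to $1$ for $\pi-\theta\ge1$, and to $0$ on the rest of the sphere. By (3) its energy is at most $|\mathbb S^{n-1}|/\log(1/\varepsilon)$, and its squared norm is at least the fixed volume of $\{\pi-\theta\ge1\}$. So $\lambda_1(B_\Theta)\to0$.

**Step 2: upper bound for $\lambda_2(B_{\pi-\varepsilon})$, $0<\varepsilon\le\pi/4$.** The point is that a coordinate function can vanish at the removed ball almost for free. Let the center be $e_{n+1}$. Let $\eta(\theta)=1$ for $\theta\le\pi-2\varepsilon$, $\eta=0$ for $\theta\ge\pi-\varepsilon$, and $\eta$ linear in between. Then $\eta x_1\in H_0^1(B_{\pi-\varepsilon})$ is odd in $x_1$, so it is orthogonal to the radial ground state. As in (1), now with $x_1$ in place of $u$ and $-\Delta x_1=nx_1$ on the whole sphere,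
$$\int|\nabla(\eta x_1)|^2=n\int\eta^2x_1^2+\int|\nabla\eta|^2x_1^2.$$
Where $\nabla\eta\ne0$ we have $|\nabla\eta|=1/\varepsilon$ and $|x_1|\le\sin\theta\le2\varepsilon$, and this region has volume at most $|\mathbb S^{n-1}|\,\varepsilon(2\varepsilon)^{n-1}$. On the hemisphere $\theta<\pi/2$ we have $\eta=1$, and $\int x_1^2$ over it is $|\mathbb S^n|/(2(n+1))$. So
$$\lambda_2(B_{\pi-\varepsilon})\le n+\frac{\varepsilon^{-2}(2\varepsilon)^2|\mathbb S^{n-1}|\,\varepsilon(2\varepsilon)^{n-1}}{|\mathbb S^n|/(2(n+1))}=n+C_1\varepsilon^n.\tag{5}$$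

**Step 3: lower bound for $\lambda_1(B_{\pi-\varepsilon})$.** This shows that the ground state pays much more than $\varepsilon^n$. Split $K(\pi-\varepsilon)$ at $\pi/2$. The first part is at most $\frac{(\pi/2)^2}2=\frac{\pi^2}8$. In the second, $\int_0^s\sin^{n-1}\le\pi$; substitute $t=\pi-s$ and use $\sin t\ge2t/\pi$ on $[0,\pi/2]$. With (4),
$$\frac1{\lambda_1(B_{\pi-\varepsilon})}\le\frac{\pi^2}8+\pi\Big(\frac\pi2\Big)^{n-1}\int_\varepsilon^{\pi/2}t^{1-n}dt.$$
For $n\ge3$ the integral is at most $\varepsilon^{2-n}/(n-2)$, and $\varepsilon^{2-n}\ge1$, so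
$$\lambda_1(B_{\pi-\varepsilon})\ge c\,\varepsilon^{n-2}\quad(n\ge3),\qquad\frac1{\lambda_1(B_{\pi-\varepsilon})}\le C+C'\log\frac1\varepsilon\quad(n=2).\tag{6}$$

**Step 4: proof of Theorem 2(ii).** Fact 2 gives $\lambda_2\ge n$. Let $\lambda\le\lambda_1(B_{3\pi/4})$. By Step 1, $S_1(\lambda)=B_{\pi-\varepsilon}$ with $\varepsilon\le\pi/4$. For $n\ge3$, (6) gives $\varepsilon^n\le(\lambda/c)^{n/(n-2)}$. For $n=2$ it gives $\log\frac1\varepsilon\ge(\frac1\lambda-C)/C'$, that is, $\varepsilon^2\le e^{2C/C'}e^{-2/(C'\lambda)}$. Insert these in (5) and rename the constants. Since $n/(n-2)>1$, both errors are $o(\lambda)$, so $\lambda_2(S_1(\lambda))<n+\lambda$ for small $\lambda$. $\square$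

## 4. A few holes are not enough

The ball of small $\lambda_1$ stays at $\lambda_2=n+o(\lambda)$, while Proposition 1 leaves room up to $n+\lambda$. The natural first try for using that room is to remove several small balls instead of one, placed symmetrically. Take points $\pm p_1,\dots,\pm p_N$ with $N\le n$, and let $\Omega_\varepsilon$ be the sphere minus the $2N$ closed balls of radius $\varepsilon$ about them, $\varepsilon$ small.

There is a unit vector $e$ orthogonal to $p_1,\dots,p_N$: these are at most $n$ conditions in $\mathbb R^{n+1}$. So $\ell=x\cdot e$ vanishes at all centers. Let $\eta$ be $0$ within distance $\varepsilon$ of the centers, $1$ beyond distance $2\varepsilon$, and linear in the distance in between. Near a center, $|\ell|\le\sin(\text{distance})\le2\varepsilon$ on the support of $\nabla\eta$. The ground state of $\Omega_\varepsilon$ is even and $\eta\ell$ is odd, so they are orthogonal, and the computation of Step 2 gives $\lambda_2(\Omega_\varepsilon)\le n+C\varepsilon^n$. On the other hand $\lambda_1(\Omega_\varepsilon)\ge\lambda_1(B_{\pi-\varepsilon})$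 by monotonicity, so (6) gives $\lambda_2(\Omega_\varepsilon)=n+o(\lambda_1(\Omega_\varepsilon))$.

The exact obstruction is this: the constant function pays at every hole, but some linear function passes through zero at all of them and pays nothing to first order. To prevent this, the holes must be so many and so evenly spread that no linear function can avoid them.

The equality discussion in Proposition 1 says what to aim for. Equality would force $u$ to be constant. A constant is a ground state with eigenvalue $\lambda$ of the operator $-\Delta+\lambda$, whose second eigenvalue is exactly $\lambda+n$. So we look for domains on which the Dirichlet condition acts like the potential $\lambda$. Heuristically, a hole at $p$ of cost $\kappa_p$ charges a function $f$ about $\kappa_pf(p)^2$. If each hole's cost is tuned to its share of area, $\kappa_p\approx\int_{\text{cell of }p}V$, then the total charge is about $\sum_p\kappa_pf(p)^2\approx\int Vf^2$ for *every* smooth $f$. For a smooth potential $V$ let $\lambda_k(V)$ be the eigenvalues of $-\Delta+V$ on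 $\mathbb S^n$, given by min–max with the form $\int(|\nabla f|^2+Vf^2)$. The heuristic becomes the following statement.

**Proposition 5.** Let $V\in C^\infty(\mathbb S^n)$, $V>0$. For every $\eta>0$ there is an admissible $\Omega$, the complement of finitely many disjoint closed geodesic balls, with $\lambda_1(\Omega)=\lambda_1(V)$ and $\lambda_2(\Omega)>\lambda_2(V)-\eta$. If $V(-x)=V(x)$, one can take $\Omega=-\Omega$.

In particular
$$\Lambda(\lambda)\ge\lambda_2(V)\qquad\text{whenever }V\in C^\infty(\mathbb S^n),\ V>0,\ \lambda_1(V)=\lambda.\tag{7}$$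

The next three sections prove it.

## 5. Cells, holes, and the corrector

**Step 1: cells.** We need evenly spread centers, arranged symmetrically. Let $0<r<\pi/8$. Choose a finite set $\{p_i\}=\{-p_i\}$ with pairwise distances at least $2r$, maximal among such symmetric sets (finiteness is automatic, since the balls $B(p_i,r)$ are disjoint). If some $x$ had distance $\ge2r$ from all $p_i$, so would $-x$, and $\pm x$ could be added, since $d(x,-x)=\pi$. So every point is at distance less than $2r$ from some $p_i$. Let
$$Q_i=\{x:\ d(x,p_i)<d(x,p_j)\ \text{ for all }j\ne i\},\qquad B_i=B(p_i,r).$$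
Then $B_i\subset Q_i\subset B(p_i,2r)$. The $Q_i$ are disjoint and cover the sphere up to a null set, because the points left out lie on the finitely many great spheres $\{x\cdot(p_i-p_j)=0\}$. Put
$$\mu_i=\frac1{|B_i|}\int_{Q_i}V.$$
This is the density, on the ball $B_i$, of the charge that belongs to the cell. Since $|B_{2r}|=|\mathbb S^{n-1}|\int_0^r2\sin^{n-1}(2s)\,ds$ and $\sin2s\le2\sin s$,
$$0<\mu_i\le\|V\|_\infty\frac{|B_{2r}|}{|B_r|}\le2^n\|V\|_\infty.\tag{8}$$

**Step 2: one hole of prescribed cost.** We choose each hole radius so that the hole produces the density $\mu_i$. For $0<\varepsilon<r$ let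
$$\mu(\varepsilon)=\min\Big\{\frac{\int_\varepsilon^rz'^2\sin^{n-1}s\,ds}{\int_\varepsilon^rz^2\sin^{n-1}s\,ds}:\ 0\ne z\in H^1(\varepsilon,r),\ z(\varepsilon)=0\Big\}.$$
The minimum is attained, by compactness of $H^1(\varepsilon,r)\subset L^2$, and replacing $z$ by $|z|$ we get a minimizer $z\ge0$. It is smooth on $[\varepsilon,r]$ and satisfies
$$-(z'\sin^{n-1}s)'=\mu(\varepsilon)\,z\sin^{n-1}s,\qquad z(\varepsilon)=0,\qquad z'(r)=0,\tag{9}$$
the last being the natural boundary condition. If $z(r)=0$, ODE uniqueness at $r$ would give $z\equiv0$. So $z(r)>0$, and we normalize $z(r)=1$. The right side of the ODE is nonnegative, so $z'\sin^{n-1}$ is nonincreasing; it is $0$ at $r$, so $z'\ge0$ and $0\le z\le1$.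

*Example.* For $n=3$ put $y=z\sin s$. Then $(z'\sin^2s)'=(y'\sin s-y\cos s)'=(y''+y)\sin s$, so (9) says $y''=-k^2y$ with $k^2=1+\mu$. Hence $z=\frac{\sin r}{\sin k(r-\varepsilon)}\cdot\frac{\sin k(s-\varepsilon)}{\sin s}$, and $z'(r)=0$ becomes $k\cot(k(r-\varepsilon))=\cot r$. The left side decreases in $k$ on $(0,\pi/(r-\varepsilon))$. It exceeds $\cot r$ at $k=1$ and vanishes at $k=\frac\pi{2(r-\varepsilon)}$, so there is exactly one root $k$ in that interval, with $k>1$ and $k(r-\varepsilon)<\frac\pi2$.

Four properties of $\mu$ let us solve $\mu(\varepsilon_i)=\mu_i$.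

* *$\mu$ is nondecreasing:* a competitor for a larger $\varepsilon$, extended by $0$, is a competitor for a smaller one.
* *$\mu$ is continuous:* let $T:[\varepsilon',r]\to[\varepsilon,r]$ be the increasing affine bijection. As $\varepsilon'\to\varepsilon>0$, $T'$ and $\sin T(s)/\sin s$ tend to $1$ uniformly. By the same change of variables as in the distortion rule, applied to functions of $s$ alone, $z\mapsto z\circ T$ multiplies quotients by at most a factor tending to $1$ uniformly in $z$, and the same holds for $T^{-1}$.
* *$\mu(\varepsilon)\to0$ as $\varepsilon\to0$:* take $z=\zeta$ with $\rho=r<1$. By (3) the numerator is at most $1/\log(r/\varepsilon)$, and the denominator is at least $\frac14\int_{\sqrt{\varepsilon r}}^r\sin^{n-1}$, which tends to a positive number.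
* *$\mu(\varepsilon)\to\infty$ as $\varepsilon\to r$:* Cauchy–Schwarz gives $z(s)^2\le\int_\varepsilon^rz'^2\sin^{n-1}\cdot(r-\varepsilon)\sin^{1-n}\varepsilon$. Multiply by $\sin^{n-1}s\le\sin^{n-1}r$ and integrate: $\mu(\varepsilon)\ge(r-\varepsilon)^{-2}(\sin\varepsilon/\sin r)^{n-1}$.

So we can let $\varepsilon_i\in(0,r)$ be the smallest solution of $\mu(\varepsilon_i)=\mu_i$; it exists because the solution set is closed by continuity and stays away from $0$. Let
$$\Omega=\mathbb S^n\setminus\bigcup_i\overline{B(p_i,\varepsilon_i)}.$$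
If $V$ is even, the cells at $p_i$ and $-p_i$ are antipodal, the two values $\mu_i$ agree, the radii agree, and $\Omega=-\Omega$.

**Step 3: $\Omega$ is admissible.** $\Omega$ is open, and $\overline\Omega$ misses the open holes. For connectedness let $a,b\in\Omega$. Choose $s_i\in(\varepsilon_i,r)$ with $a,b\notin\overline{B(p_i,s_i)}$, and take a path from $a$ to $b$ in $\mathbb S^n$. For $i=1,2,\dots$ in turn, replace the portion between the first and the last visit to $\overline{B(p_i,s_i)}$ by a path in $\partial B(p_i,s_i)$, which contains both visit points and is connected since $n\ge2$. The closed balls of radii $s_i$ are disjoint, so later replacements do not spoil earlier ones. The final path meets $\overline{B(p_i,s_i)}$ at most in its boundary, so it lies in $\Omega$. The argument works for any hole radii in $(0,r)$.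

**Step 4: the corrector.** We want a function in $H_0^1(\Omega)$, close to $1$, whose equation displays the potential. Let $w=0$ on the closed holes, $w=1$ off $\bigcup B_i$, and on the annulus $A_i=\{\varepsilon_i<d(\cdot,p_i)<r\}$ let $w=z(d(\cdot,p_i))$, with $z$ the normalized minimizer for $\varepsilon_i$. Then $0\le w\le1$. Also $1-w$ is a finite sum of Lipschitz functions, one for each ball $B_i$, so $w$ is Lipschitz, and $w\in H_0^1(\Omega)$ by fact 5. With $q=\sum_i\mu_i1_{B_i}$ we claim
$$\int\nabla w\cdot\nabla\varphi=\int q\,w\,\varphi\qquad\text{for all }\varphi\in H_0^1(\Omega).\tag{10}$$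
Let first $\varphi\in C_c^\infty(\Omega)$ and integrate by parts on each $A_i$. There $-\Delta w=-(z'\sin^{n-1})'/\sin^{n-1}=\mu_iw$. The outer boundary term vanishes because $z'(r)=0$, the inner one because $\varphi=0$ there. Off $\bigcup A_i$ both integrands vanish almost everywhere: $\nabla w=0$, and either $w=0$ (holes) or $q=0$ (outside the balls $B_i$). Both sides are continuous in $\varphi\in H^1$, so density gives (10).

The Neumann condition $z'(r)=0$ is what removes any surface term on $\partial B_i$ and leaves a bounded density $q$.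

## 6. Convergence of the eigenvalues to those of $-\Delta+V$

Now let $r=r_m\to0$ and write $\Omega_m,w_m,q_m$. Here is what the construction gives.

**(A)** *$q_m\rightharpoonup V$ weak-$*$ in $L^\infty$.* By (8), $\|q_m\|_\infty\le2^n\|V\|_\infty$, and continuous functions are dense in $L^1$, so it suffices to test with $\psi\in C(\mathbb S^n)$. Both $\int q_m\psi=\sum_i\mu_i\int_{B_i}\psi$ and $\int V\psi=\sum_i\int_{Q_i}V\psi$ differ from
$$\sum_i\psi(p_i)\,\mu_i|B_i|=\sum_i\psi(p_i)\int_{Q_i}V$$
by at most $\sup_{d(x,y)\le2r_m}|\psi(x)-\psi(y)|\cdot\int V$, which tends to $0$.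

**(B)** *$w_m\to1$ in $L^2$ and weakly in $H^1$.* By (10) with $\varphi=w_m$, $\int|\nabla w_m|^2=\int q_mw_m^2\le C$. On each $B_i$ the function $1-w_m$ is radial, Lipschitz, and zero at radius $r_m$; off $\bigcup B_i$ it vanishes. Lemma 4 gives $\|1-w_m\|_2^2\le\frac{r_m^2}2\|\nabla w_m\|_2^2\to0$. A sequence bounded in $H^1$ that converges in $L^2$ converges weakly in $H^1$.

**Lemma 6.** $\lambda_k(\Omega_m)\to\lambda_k(V)$ for every $k$.

**Step 1: upper bound.** We transplant eigenfunctions of $-\Delta+V$ by multiplying with $w_m$. Let $f\in C^\infty(\mathbb S^n)$. Then $w_mf\in H_0^1(\Omega_m)$, and expanding gives $|\nabla(w_mf)|^2=w_m^2|\nabla f|^2+\nabla w_m\cdot\nabla(w_mf^2)$. By (10) with $\varphi=w_mf^2$,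
$$\int|\nabla(w_mf)|^2=\int w_m^2|\nabla f|^2+\int q_mw_m^2f^2\longrightarrow\int|\nabla f|^2+\int Vf^2,\qquad\int w_m^2f^2\to\int f^2.\tag{11}$$
Here $|w_m^2-1|\le2|w_m-1|$, so $w_m^2f^2\to f^2$ in $L^1$, and (A) applies to the $q_m$ term. Let $f_1,\dots,f_k$ be the first $k$ orthonormal eigenfunctions of $-\Delta+V$, which are smooth. By (11) and polarization, the Gram matrix of $w_mf_1,\dots,w_mf_k$ tends to the identity, and the matrix of the Dirichlet form on them tends to the diagonal matrix with entries $\lambda_j(V)$. Min–max gives $\limsup\lambda_k(\Omega_m)\le\lambda_k(V)$.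

**Step 2: lower semicontinuity.** We show that no function can avoid the charge. Let $\varphi_m\in H_0^1(\Omega_m)$ with $\varphi_m\rightharpoonup\varphi$ weakly in $H^1(\mathbb S^n)$, hence strongly in $L^2$. Then
$$\liminf\int|\nabla\varphi_m|^2\ge\int(|\nabla\varphi|^2+V\varphi^2).\tag{12}$$
For $f\in C^\infty$, from $|\nabla\varphi_m-\nabla(w_mf)|^2\ge0$,
$$\int|\nabla\varphi_m|^2\ge2\int\nabla\varphi_m\cdot\nabla(w_mf)-\int|\nabla(w_mf)|^2.$$
In the cross term write $f\nabla\varphi_m\cdot\nabla w_m=\nabla(f\varphi_m)\cdot\nabla w_m-\varphi_m\nabla f\cdot\nabla w_m$ and use (10) with the test function $f\varphi_m\in H_0^1(\Omega_m)$: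
$$\int\nabla\varphi_m\cdot\nabla(w_mf)=\int w_m\nabla\varphi_m\cdot\nabla f+\int q_mw_mf\varphi_m-\int\varphi_m\nabla f\cdot\nabla w_m.$$
The first term tends to $\int\nabla\varphi\cdot\nabla f$, since $w_m\nabla f\to\nabla f$ strongly and $\nabla\varphi_m\rightharpoonup\nabla\varphi$ weakly in $L^2$. The second tends to $\int Vf\varphi$, since $w_mf\varphi_m\to f\varphi$ in $L^1$ and (A) holds. The third tends to $0$, since $\nabla w_m\rightharpoonup0$ weakly and $\varphi_m\nabla f\to\varphi\nabla f$ strongly. With (11),
$$\liminf\int|\nabla\varphi_m|^2\ge2\int(\nabla\varphi\cdot\nabla f+V\varphi f)-\int(|\nabla f|^2+Vf^2).$$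
Let smooth $f$ tend to $\varphi$ in $H^1$ to get (12).

**Step 3: lower bound.** Pass to a subsequence along which $\lambda_k(\Omega_m)$ tends to its $\liminf$, call it $L$, and the first $k$ orthonormal eigenfunctions $u^m_1,\dots,u^m_k$ of $\Omega_m$, bounded in $H^1$ by Step 1, converge weakly in $H^1$ and strongly in $L^2$ to $u_1,\dots,u_k$. The limits are orthonormal. For $a\in\mathbb R^k$, $\int|\nabla\sum a_ju_j^m|^2\le\lambda_k(\Omega_m)|a|^2$. By (12), the form of $-\Delta+V$ at $\sum a_ju_j$ is at most $L|a|^2$. Min–max gives $\lambda_k(V)\le L$. With Step 1 this proves Lemma 6. $\square$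

## 7. Tuning $\lambda_1$ exactly

Lemma 6 gives $\lambda_1(\Omega_m)$ only approximately equal to $\lambda_1(V)$. We now trap the right value between two constructions and interpolate.

**Step 1: a bracket.** Let $0<\delta<\min(\eta/2,\min V)$. Apply Section 5 to $V_\pm=V\pm\delta>0$ with the same $r_m$ and the same $p_i$. This gives radii $\varepsilon_i^\pm$ and domains $\Omega_m^\pm$. Since $\mu(\varepsilon_i^-)=\mu_i^-<\mu_i^+=\mu(\varepsilon_i^+)$ and $\mu$ is nondecreasing, $\varepsilon_i^-<\varepsilon_i^+$. By Lemma 6, $\lambda_k(\Omega_m^\pm)\to\lambda_k(V)\pm\delta$. Fix $m$ so large that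
$$\lambda_1(\Omega_m^-)<\lambda_1(V)<\lambda_1(\Omega_m^+),\qquad\lambda_2(\Omega_m^-)>\lambda_2(V)-\eta.$$
For $0\le t\le1$ let $\Omega(t)$ be the domain with hole radii $a_i(t)=(1-t)\varepsilon_i^-+t\varepsilon_i^+<r_m$. It is admissible by Step 3 of Section 5, and symmetric if $V$ is even.

**Step 2: $\lambda_1(\Omega(t))$ is continuous in $t$.** Let $\Phi:\Omega(t)\to\Omega(t')$ be the identity off $\bigcup B_i$. In polar coordinates at $p_i$ let $\Phi(s,\omega)=(h_i(s),\omega)$ for $a_i(t)<s\le r_m$, with $h_i$ the increasing affine bijection $[a_i(t),r_m]\to[a_i(t'),r_m]$. This is a homeomorphism. Its stretch factors $h_i'$ and $\sin h_i(s)/\sin s$ tend to $1$ uniformly as $t'\to t$, because $s\ge\varepsilon_i^->0$. To see that $\Phi$ is locally Lipschitz, join two nearby points of $\Omega(t)$ by a short geodesic inside $\Omega(t)$. Along a great circle $x\cdot p_i$ has the form $A\cos(\tau-\tau_0)$, so it takes the value $\cos r_m>0$ at most twice. The geodesic is therefore cut by the spheres $\partial B_i$ into finitely many arcs, each inside one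 region of bounded stretch, and the length of its image is at most a constant times its own. The same holds for $\Phi^{-1}$. The distortion rule gives $\lambda_1(\Omega(t'))\to\lambda_1(\Omega(t))$.

**Step 3: conclusion.** By the intermediate value theorem $\lambda_1(\Omega(t))=\lambda_1(V)$ for some $t\in(0,1)$. Since $\Omega(t)\subset\Omega_m^-$, monotonicity gives $\lambda_2(\Omega(t))\ge\lambda_2(\Omega_m^-)>\lambda_2(V)-\eta$. This proves Proposition 5. $\square$

## 8. Constant potential: the disproof, and an instance in $\mathbb S^3$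

*Proof of Theorem 2(i).* Let $\lambda_2(S_1(\lambda))<\lambda+n$ and take $V\equiv\lambda$. Then $\lambda_1(V)=\lambda$ and $\lambda_2(V)=\lambda+n$. Apply Proposition 5 with $\eta=\lambda+n-\lambda_2(S_1(\lambda))>0$: there is an admissible $\Omega$ with $\lambda_1(\Omega)=\lambda$ and $\lambda_2(\Omega)>\lambda+n-\eta=\lambda_2(S_1(\lambda))$. Part (ii) was proved in Section 3, so Theorem 2 is proved. $\square$

**Example: $\lambda_1=7/9$ in $\mathbb S^3$.** Let $S_1=B_{3\pi/4}\subset\mathbb S^3$. The substitution $y=f\sin\theta$ turns the radial equation $f''+2\cot\theta f'=-\lambda f$ into $y''=-(1+\lambda)y$, so the ground state is $\sin(4\theta/3)/\sin\theta$ and $\lambda_1=\frac{16}9-1=\frac79$. We check that $\lambda_2(S_1)<\lambda_1+3=\frac{34}9$.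

Let $\kappa^2=1+\frac{34}9=\frac{43}9$ with $\kappa>0$, and $f=\sin(\kappa\theta)/\sin\theta$, so $f''+2\cot\theta f'=-\frac{34}9f$. Differentiating, $v=-f'$ satisfies
$$v''+2\cot\theta\,v'-\frac2{\sin^2\theta}v=-\frac{34}9v,$$
that is, $-\Delta(v\omega_i)=\frac{34}9v\omega_i$ for a coordinate $\omega_i$ on $\mathbb S^2$. Near $0$, $f=\kappa(1-\frac{\kappa^2-1}6\theta^2+\cdots)$, so $v>0$ there. At $\theta=\frac{3\pi}4$,
$$f'=\frac{\kappa\cos(\kappa\theta)\sin\theta-\sin(\kappa\theta)\cos\theta}{\sin^2\theta}$$
has the sign of $\sin y+\kappa\cos y$, where $y=\frac{3\pi}4\kappa=\frac{\sqrt{43}\,\pi}4=\frac{3\pi}2+\beta$ and $\beta=\frac\pi4(\sqrt{43}-6)\approx0.4378$. Since $\sin y=-\cos\beta$ and $\cos y=\sin\beta$, this sign is positive exactly when $\tan\beta>1/\kappa$. From $\sqrt{43}>6.557$ we get $\beta>0.4374$, so $\tan\beta>\beta+\beta^3/3>0.465$, while $1/\kappa=3/\sqrt{43}<0.4576$. So $v(3\pi/4)<0$, and $v$ has a first zero $\theta_*<\frac{3\pi}4$.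

The function $v\omega_i1_{\{\theta<\theta_*\}}\in H_0^1(S_1)$ is orthogonal to the radial ground state and has Rayleigh quotient $\frac{34}9$. It vanishes on an open set, so by unique continuation it is not an eigenfunction of $S_1$. By fact 4, $\lambda_2(S_1)<\frac{34}9$, and Theorem 2(i) gives counterexamples in $\mathbb S^3$ with $\lambda_1=\frac79$.

## 9. Tilted potentials: $\Lambda(\lambda)>n+\lambda$

Constant potentials give $\Lambda(\lambda)\ge n+\lambda$ by (7). To get more, we look for a potential whose gap exceeds $n$. The hemisphere example suggests leaving symmetry, so we tilt the constant by a linear function. From here on, integrals are with respect to the normalized measure on $\mathbb S^n$, and $\langle\cdot\rangle$ is the mean.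

Let $H(\tau)=-\Delta+\tau x_{n+1}$, with eigenvalues $e_1(\tau)<e_2(\tau)\le\cdots$.

**Step 1: reduction to simple eigenvalues.** The eigenvalue $n$ of $H(0)$ has multiplicity $n+1$; symmetry splits it. Let $\theta$ be the distance to $e_{n+1}$ and $x_i=\sin\theta\,\omega_i$ for $i\le n$. $H(\tau)$ preserves the space of functions of $\theta$ alone and, for each $i\le n$, the space of functions $g(\theta)\omega_i$. In each of these spaces the eigenvalue equation is a second-order ODE whose solutions regular at $\theta=0$ form a one-dimensional space, so the eigenvalues are simple there. These spaces contain the eigenspaces of $H(0)$ for $0$ and $n$: the constants and $x_{n+1}$ are functions of $\theta$, and $x_i$ has type $g\omega_i$. The next eigenvalue of $H(0)$ is $2(n+1)$. By min–max $|e_k(\tau)-e_k(0)|\le|\tau|$. So for small $\tau$, $e_1,\dots,e_{n+2}$ are the perturbations of these simple eigenvalues, each analytic in $\tau$ near $0$ because the perturbation is bounded.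

**Step 2: second-order expansion.** Recall that a simple eigenvalue $E$ with normalized eigenvector $\psi$, under a perturbation $\tau W$, becomes
$$E+\tau\langle\psi,W\psi\rangle-\tau^2\sum_{E'\ne E}\frac{\|\Pi_{E'}W\psi\|^2}{E'-E}+O(\tau^3),$$
with $\Pi_{E'}$ the projections to the other eigenspaces. Here $W=x_{n+1}$. The first-order terms vanish, since $x_{n+1}\psi^2$ is odd. We use $\langle x_i^2\rangle=\frac1{n+1}$, $\langle x_i^2x_j^2\rangle=\frac1{(n+1)(n+3)}$ for $i\ne j$, and $\langle x_i^4\rangle=\frac3{(n+1)(n+3)}$. The functions $x_ix_{n+1}$ ($i\le n$) and $x_{n+1}^2-\frac1{n+1}$ are harmonics of degree $2$, with eigenvalue $2(n+1)=n+(n+2)$.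

* *Near $0$:* $\psi=1$ and $W\psi=x_{n+1}$ has eigenvalue $n$ and squared norm $\frac1{n+1}$. So $e_1=-\frac{\tau^2}{n(n+1)}+O(\tau^3)$.
* *Near $n$, type $g\omega_i$:* $\psi=\sqrt{n+1}\,x_i$ and $W\psi=\sqrt{n+1}\,x_ix_{n+1}$ has squared norm $\frac1{n+3}$. The eigenvalue is $n-\frac{\tau^2}{(n+2)(n+3)}+O(\tau^3)$.
* *Near $n$, functions of $\theta$:* $\psi=\sqrt{n+1}\,x_{n+1}$ and $W\psi=\sqrt{n+1}\big[\frac1{n+1}+(x_{n+1}^2-\frac1{n+1})\big]$. The two parts have squared norms $\frac1{n+1}$ and $(n+1)\big[\frac3{(n+1)(n+3)}-\frac1{(n+1)^2}\big]=\frac{2n}{(n+1)(n+3)}$. The eigenvalue is $n+\tau^2\big[\frac1{n(n+1)}-\frac{2n}{(n+1)(n+2)(n+3)}\big]+O(\tau^3)$.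

The third minus the second is $\tau^2\big[\frac1{n(n+1)}-\frac{n-1}{(n+1)(n+2)(n+3)}\big]+O(\tau^3)$, positive for small $\tau\ne0$ because $(n+2)(n+3)>n(n-1)$. So the second one is $e_2(\tau)$, and
$$e_2(\tau)-e_1(\tau)=n+a_n\tau^2+O(\tau^3),\qquad a_n=\frac1{n(n+1)}-\frac1{(n+2)(n+3)}=\frac{4n+6}{n(n+1)(n+2)(n+3)}>0.\tag{13}$$

**Step 3: lower bounds for $\Lambda$.** Given $\lambda>0$ and $0<\tau<\lambda$, put $V=\lambda-e_1(\tau)+\tau x_{n+1}$. Testing $H(\tau)$ with constants gives $e_1(\tau)\le0$, so $V\ge\lambda-\tau>0$. Also $\lambda_1(V)=\lambda$ and $\lambda_2(V)=\lambda+e_2(\tau)-e_1(\tau)$. By (7),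
$$\Lambda(\lambda)\ge\lambda+e_2(\tau)-e_1(\tau)\qquad(0<\tau<\lambda).$$
A small $\tau>0$ and (13) give $\Lambda(\lambda)>n+\lambda$. If $\lambda_2(S_1(\lambda))\le\lambda+n$, then some admissible $\Omega$ with $\lambda_1(\Omega)=\lambda$ has $\lambda_2(\Omega)>n+\lambda\ge\lambda_2(S_1(\lambda))$. This is Theorem 3(a). Letting $\tau\uparrow\lambda$, with $\lambda$ small, gives $\Lambda(\lambda)\ge n+\lambda+a_n\lambda^2-O(\lambda^3)$, the lower bound in (b).

## 10. The center of mass is $O(\lambda)$: the upper bound, and sharpness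

For the upper bound in Theorem 3(b), inequality (2) reduces everything to a bound on $|c|$. Let $\Omega$ be admissible with $\lambda=\lambda_1(\Omega)<n$, $u>0$ its ground state, and $\int u^2=1$ in the normalized measure. Note that $c=\int x\,u^2$ is the same vector as in Section 1. Put $\bar u=\int u\le1$.

**Step 1: $u$ is a subsolution on the whole sphere.** We want to test the equation of $u$ with functions that do not vanish on $\partial\Omega$. For smooth $h\ge0$ on $\mathbb S^n$,
$$\int\nabla u\cdot\nabla h\le\lambda\int uh.\tag{14}$$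
For $\delta>0$ let $\chi_\delta=\min(u/\delta,1)$. Then $h\chi_\delta\in H_0^1(\Omega)$, and testing gives
$$\int\chi_\delta\nabla u\cdot\nabla h+\frac1\delta\int_{\{0<u<\delta\}}h|\nabla u|^2=\lambda\int uh\chi_\delta.$$
Drop the nonnegative second term and let $\delta\to0$. Then $\chi_\delta\to1_{\{u>0\}}$, and $\nabla u=0$ almost everywhere on $\{u=0\}$, so dominated convergence gives (14).

**Step 2: $\int xu$ is small.** Let $e$ be a unit vector, $f=x\cdot e$, and $h=1\pm f\ge0$. Since $u\in H^1(\mathbb S^n)$, $\int\nabla u\cdot\nabla f=n\int uf$. So (14) says $\pm n\int uf\le\lambda\bar u\pm\lambda\int uf$, that is,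
$$\Big|\int uf\Big|\le\frac{\lambda\bar u}{n-\lambda}.$$

**Step 3: bound on $c$.** Write $u=\bar u+(u-\bar u)$. As $\int f=0$,
$$c\cdot e=\int fu^2=2\bar u\int uf+\int f(u-\bar u)^2.$$
Here $|f|\le1$, and the Poincaré inequality on $\mathbb S^n$ gives $\int(u-\bar u)^2\le\frac1n\int|\nabla u|^2=\frac\lambda n$. Since $\bar u\le1$ and $e$ is arbitrary,
$$|c|\le\frac{2\lambda}{n-\lambda}+\frac\lambda n\le\frac{3\lambda}{n-\lambda}.\tag{15}$$

**Step 4: upper bound in (b).** If $\lambda\le n/8$, then $n-\lambda\ge\frac78n$, so (15) gives $|c|\le\frac{24}7\frac\lambda n\le\frac37$ and $1-|c|^2\ge\frac{40}{49}$. By (2),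
$$\lambda_2(\Omega)\le\lambda+n+\frac{n|c|^2}{1-|c|^2}\le\lambda+n+n\cdot\frac{49}{40}\cdot\frac{576}{49}\cdot\frac{\lambda^2}{n^2}\le n+\lambda+\frac{15}n\lambda^2,$$
because $\frac{576}{40}=14.4$. Taking the supremum gives the bound for $\Lambda(\lambda)$. Together with $\Lambda(\lambda)>n+\lambda$ and $\lambda_2(S_1(\lambda))=n+o(\lambda)$ from Theorem 2(ii), $\Lambda(\lambda)-\lambda_2(S_1(\lambda))=\lambda(1+o(1))$. This completes (b).

**Step 5: sharpness in (c).** The strict inequality is Proposition 1. For sharpness, let $\lambda>0$ and $\eta>0$, and apply Proposition 5 to the even potential $V\equiv\lambda$. It gives an admissible $\Omega=-\Omega$ with $\lambda_1(\Omega)=\lambda$ and $\lambda_2(\Omega)>\lambda+n-\eta$. So the gap of symmetric domains comes arbitrarily close to $n$ at every prescribed value of $\lambda_1$ and never reaches it. This proves Theorem 3. $\square$
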